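\title{The nondegeneracy condition for coactions of locally compact groups is not redundant}

\begin{abstract}
A coaction $\delta$ of a locally compact group $G$ on a $C^*$-algebra $A$ is required to satisfy the density condition $\overline{\mathrm{span}}\,\delta(A)(1\otimes C^*(G))=A\otimes C^*(G)$. We show that this condition does not follow from the other axioms: there is a counterexample with $A=\mathbb C^2$ and $G=SL_3(\mathbb R)$, built from the projection that property~(T) provides in $C^*(G)$. We then characterize the groups for which the condition is automatic in terms of ideals of $C^*(G)$ contained in the kernel of the regular representation. It is automatic for amenable groups and for residually amenable discrete groups, and for second countable almost connected groups it is automatic exactly when the group is amenable.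
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, homomorphisms of $C^*$-algebras are $*$-homomorphisms, ideals are two-sided, $\otimes$ is the minimal tensor product, and representations of groups are unitary and strongly continuous. A homomorphism $\varphi\colon D\to M(E)$ into a multiplier algebra is \emph{nondegenerate} if $\overline{\mathrm{span}}\,\varphi(D)E=E$. Such a $\varphi$ extends uniquely to a unital homomorphism $M(D)\to M(E)$, strictly continuous on bounded sets and denoted by the same letter. Compositions and tensor products of nondegenerate homomorphisms are nondegenerate.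

Let $G$ be a locally compact group with a fixed left Haar measure, and let $B=C^*(G)$ be its full group $C^*$-algebra, with the canonical embedding $s\mapsto s$ of $G$ in the unitary group of $M(B)$. Every strictly continuous homomorphism $U$ from $G$ to the unitary group of a multiplier algebra $M(E)$ has an \emph{integrated form}: the unique nondegenerate homomorphism $B\to M(E)$ sending $s$ to $U_s$, given on $k\in L^1(G)$ by $\int k(s)U_s\,ds$. We denote a representation of $G$ and its integrated form by the same letter. In particular $\varepsilon\colon B\to\mathbb C$ is the trivial representation, $\lambda$ is the left regular representation on $L^2(G)$, $C^*_r(G)=\lambda(B)$, and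
\[
J=\ker\lambda\subseteq B .
\]
The \emph{comultiplication} $\delta_G\colon B\to M(B\otimes B)$ is the integrated form of $s\mapsto s\otimes s$. For a $C^*$-algebra $A$ put
\[
\widetilde M(A\otimes B)=\{m\in M(A\otimes B): m(1\otimes B)\cup(1\otimes B)m\subseteq A\otimes B\}.
\]

\begin{definition}\label{def:coaction}
A \emph{precoaction} of $G$ is a pair $(A,\delta)$, where $A$ is a $C^*$-algebra and $\delta\colon A\to\widetilde M(A\otimes C^*(G))$ is an injective homomorphism that is nondegenerate as a homomorphism into $M(A\otimes C^*(G))$ and satisfies
\begin{equation}\label{eq:coassoc}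
(\delta\otimes\mathrm{id})\circ\delta=(\mathrm{id}\otimes\delta_G)\circ\delta .
\end{equation}
A \emph{coaction} is a precoaction that also satisfies
\begin{equation}\label{eq:dense}
\overline{\mathrm{span}}\,\delta(A)(1\otimes C^*(G))=A\otimes C^*(G).
\end{equation}
The group $G$ is \emph{good} if every precoaction of $G$ is a coaction.
\end{definition}

Condition \eqref{eq:dense} makes sense because $\delta$ maps into $\widetilde M(A\otimes B)$. It is called nondegeneracy of the coaction; to avoid confusion we refer to it by its number and keep the word ``nondegenerate'' for homomorphisms. Condition \eqref{eq:dense} implies nondegeneracy of the homomorphism $\delta$: multiply it on the right by $A\otimes B$. The lecture notes \cite{notes} record as an open problem whether \eqref{eq:dense} is redundant, that is, whether every locally compact group is good. The answer is no.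

\begin{theorem}\label{thm:A}
Let $G$ be a noncompact locally compact group with Kazhdan's property~\textup{(T)}, all of whose finite-dimensional unitary representations are trivial; for instance $G=SL_3(\mathbb R)$. Then there is a nonzero projection $p\in C^*(G)$ with $\delta_G(p)=p\otimes p$ such that the following holds. Write $A=\mathbb C^2=\mathbb Ce_0\oplus\mathbb Ce_1$ and define a linear map
\[
\delta\colon A\to M(A\otimes C^*(G)),\qquad \delta(1)=1\otimes1,\qquad \delta(e_1)=e_1\otimes p .
\]
Then $(A,\delta)$ is a precoaction of $G$ that does not satisfy \eqref{eq:dense}.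
\end{theorem}

The dimension of $A$ is the smallest possible: if $A=\mathbb C$, nondegeneracy forces the projection $\delta(1)$ to be $1\otimes1$, and \eqref{eq:dense} holds. Whether a given group is good can be decided inside its group $C^*$-algebra.

\begin{theorem}\label{thm:B}
A locally compact group $G$ is not good if and only if there is a nonzero closed ideal $I\subseteq J=\ker\lambda$ of $C^*(G)$ with
\begin{equation}\label{eq:ideal}
\delta_G(I)(1\otimes C^*(G))\subseteq I\otimes C^*(G).
\end{equation}
In that case $A=I+\mathbb C1\subseteq M(C^*(G))$ with $\delta=\delta_G|_A$ is a precoaction that does not satisfy \eqref{eq:dense}.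
\end{theorem}

A discrete group $G$ has \emph{Kirchberg's factorization property} if $s\otimes t\mapsto 1_{\{s=t\}}$ defines a state on $C^*(G)\otimes C^*(G)$. It is \emph{residually amenable} (\emph{residually finite}) if for every $s\ne e$ there is a normal subgroup $N\not\ni s$ with $G/N$ amenable (finite). A locally compact group is \emph{almost connected} if its quotient by the identity component is compact.

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(i)] Amenable groups are good.
\item[(ii)] Every discrete group with Kirchberg's factorization property is good. In particular, all residually amenable, and so all residually finite, discrete groups are good.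
\item[(iii)] Closed subgroups of good groups are good.
\item[(iv)] If $G$ contains a closed nonamenable subgroup $H$ with $C^*_r(H)$ nuclear, then $G$ is not good. The same holds if $G$ contains a closed subgroup $H$ as in Theorem~\ref{thm:A}.
\item[(v)] A second countable almost connected group is good if and only if it is amenable. The same holds for a second countable type~I group.
\end{enumerate}
\end{theorem}

Reduction modulo primes shows that $SL_n(\mathbb Z)$ is residually finite. Free groups are residually finite too: a nontrivial word involves finitely many generators, so it survives in a finitely generated free quotient, and such a group embeds in $SL_2(\mathbb Z)$. The connected groups $SL_2(\mathbb R)$ and $SL_3(\mathbb R)$ are not amenable, since they contain a nonabelian free group as a closed subgroup. Hence $SL_2(\mathbb R)$ and $SL_3(\mathbb R)$ are not good, while their lattices $SL_2(\mathbb Z)$ and $SL_3(\mathbb Z)$ are good, as are free groups. In particular goodness is not equivalent to amenability. We do not describe the condition of Theorem~\ref{thm:B} in purely group-theoretic terms beyond the classes in Theorem~\ref{thm:C}.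

Section~\ref{sec:model} shows on finite abelian groups what \eqref{eq:dense} measures and where a counterexample should come from. Section~\ref{sec:A} proves Theorem~\ref{thm:A} and uses nothing from later sections. Section~\ref{sec:fourier} reformulates \eqref{eq:dense} through the Fourier algebra; Sections~\ref{sec:B} and~\ref{sec:C} prove Theorems~\ref{thm:B} and~\ref{thm:C}.

\section{A model: actions of the dual group and of a monoid}\label{sec:model}

Let $G$ be finite and abelian, with dual group $\Gamma$. The Fourier transform identifies $B$ with $C(\Gamma)$, the element $s$ becoming the function $\chi\mapsto\chi(s)$. These functions span $C(\Gamma)$, so $\delta_G(\phi)(\chi,\psi)=\phi(\chi\psi)$ for all $\phi\in C(\Gamma)$. Since $B$ is unital, $\widetilde M(A\otimes B)=A\otimes B$, the algebra of functions $\Gamma\to A$. A homomorphism $\delta\colon A\to A\otimes B$ is therefore a family of endomorphisms $\alpha_\chi$ of $A$, with $\delta(a)(\chi)=\alpha_\chi(a)$. Evaluating \eqref{eq:coassoc} at $(\chi,\psi)$ gives $\alpha_\chi\alpha_\psi=\alpha_{\chi\psi}$. The span of $\delta(A)(1\otimes B)$ is $\bigoplus_\chi\alpha_\chi(A)\otimes1_{\{\chi\}}$,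 and homomorphisms of $C^*$-algebras have closed range, so \eqref{eq:dense} says that every $\alpha_\chi$ is onto.

For a precoaction this follows in two steps. First, $\alpha_\chi(\alpha_1(a)-a)=0$ for all $\chi$, so injectivity of $\delta$ gives $\alpha_1=\mathrm{id}$. Second, $\alpha_\chi\alpha_{\chi^{-1}}=\alpha_1=\mathrm{id}$, so $\alpha_\chi$ is onto. Thus coactions of $G$ are actions of $\Gamma$, finite abelian groups are good, and the natural guess is that all groups are good.

Each step shows how \eqref{eq:dense} can fail. Let $A=\mathbb C^2$ and let $\theta$ be the unital endomorphism $\theta(xe_0+ye_1)=x1$, which satisfies $\theta\theta=\theta$ and is not onto. Without injectivity the first step fails: for any $G$, the unital map $a\mapsto\theta(a)\otimes1$ satisfies \eqref{eq:coassoc} but not \eqref{eq:dense}. The second step needs inverses. Replace $\Gamma$ by the monoid $S=\{1,z\}$ with $z^2=z$, and put $\alpha_1=\mathrm{id}$, $\alpha_z=\theta$. Then $\alpha_s\alpha_t=\alpha_{st}$, the map $\delta(a)(s)=\alpha_s(a)$ is unital and injective, and $\alpha_z$ is not onto. In terms of the indicator function $q$ of the unit, $\delta(e_1)=e_1\otimes q$,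 and the action law on $e_1$ is the identity $q(st)=q(s)q(t)$. It holds because $st=1$ only for $s=t=1$.

For a general group, think of $C^*(G)$ as an algebra of functions on the representations of $G$, multiplied by tensor product, with unit $\varepsilon$. To imitate the monoid we need an ``indicator function of $\varepsilon$'' in $C^*(G)$, and we need $\pi\otimes\sigma$ to contain $\varepsilon$ only in the trivial way. Property~(T) gives the first. For the second, a finite-dimensional $\pi$ has a substitute for an inverse, because $\pi\otimes\overline\pi$ contains $\varepsilon$; we shall see that nothing else has.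

\section{The counterexample}\label{sec:A}

We first isolate the algebraic part of the construction.

\begin{lemma}\label{lem:grouplike}
Let $p\in M(B)$ be a projection with $p\neq0$, $p\ne1$ and $\delta_G(p)=p\otimes p$. Then the map $\delta$ of Theorem~\ref{thm:A} is a precoaction that does not satisfy \eqref{eq:dense}.
\end{lemma}

\begin{proof}
Identify $A\otimes B$ with $B\oplus B$ and $M(A\otimes B)$ with $M(B)\oplus M(B)$. Since $xe_0+ye_1=x1+(y-x)e_1$,
\[
\delta(xe_0+ye_1)=\bigl(x1,\ x(1-p)+yp\bigr).
\]
This is a unital homomorphism, hence nondegenerate, and it is injective because $p\ne0$. We have $(m_0,m_1)(1\otimes b)=(m_0b,m_1b)\in B\oplus B$, and likewise on the other side, so $\widetilde M(A\otimes B)=M(A\otimes B)$. Both sides of \eqref{eq:coassoc} send $1$ to $1$, and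
\[
(\delta\otimes\mathrm{id})(e_1\otimes p)=e_1\otimes p\otimes p=e_1\otimes\delta_G(p)=(\mathrm{id}\otimes\delta_G)(e_1\otimes p).
\]
Finally, $\delta(xe_0+ye_1)(1\otimes b)=(xb,\ xb+(y-x)pb)$ lies in the closed subspace of all $(b_0,b_1)$ with $(1-p)(b_1-b_0)=0$. Since $p\ne1$ there is $b\in B$ with $(1-p)b\neq0$, and $(0,b)$ is not in this subspace.
\end{proof}

In the notation of Section~\ref{sec:model}, $\delta(a)=a\otimes p+\theta(a)\otimes(1-p)$: the identity acts at $\varepsilon$ and $\theta$ acts everywhere else.

Recall that a representation $\sigma$ is \emph{weakly contained} in $\pi$ if $\ker\pi\subseteq\ker\sigma$ in $C^*(G)$. For $\sigma=\varepsilon$ this is equivalent to the existence, for each compact $Q\subseteq G$ and $\eta>0$, of a unit vector $\xi$ with $\|\pi(s)\xi-\xi\|<\eta$ for $s\in Q$. The group $G$ has \emph{property~\textup{(T)}} if every representation that weakly contains $\varepsilon$ has a nonzero invariant vector.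

\begin{lemma}\label{lem:kazhdan}
Let $G$ have property~\textup{(T)}. There is a nonzero projection $p\in B$ such that, for every representation $\pi$ of $G$, $\pi(p)$ is the projection onto the invariant vectors. If $G$ is noncompact, then $\lambda(p)=0$, and so $p\neq1$.
\end{lemma}

\begin{proof}
Let $\pi_u$ be the universal representation of $B$, on a Hilbert space $H$; it is faithful. Let $H_0$ be the space of invariant vectors, $P$ the projection onto $H_0$, and $\pi_1$ the restriction of $\pi_u$ to $H_0^\perp$. Since $\pi_1$ has no nonzero invariant vector, it does not weakly contain $\varepsilon$, so there is $p\in\ker\pi_1$ with $\varepsilon(p)=1$. An element $x\in B$ acts on invariant vectors as the scalar $\varepsilon(x)$, so $\pi_u(p)=P$. As $\pi_u$ is faithful, $p$ is a projection, and $sp=p$ for all $s\in G$ because $\pi_u(s)P=P$. For any representation $\pi$, the identity $sp=p$ shows that the range of $\pi(p)$ consists of invariant vectors, and $\varepsilon(p)=1$ shows that $\pi(p)$ fixes every invariant vector.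

For $\xi,\eta\in C_c(G)$ the function $s\mapsto\langle\lambda_s\xi,\eta\rangle$ has compact support, so for $\xi\in L^2(G)$ the function $s\mapsto\langle\lambda_s\xi,\xi\rangle$ vanishes at infinity. If $\xi$ is invariant this function is the constant $\|\xi\|^2$, so $\xi=0$ when $G$ is noncompact.
\end{proof}

\begin{lemma}\label{lem:pp}
Let $G$ have property~\textup{(T)}, and suppose that all finite-dimensional representations of $G$ are trivial. Then $\delta_G(p)=p\otimes p$.
\end{lemma}

\begin{proof}
Keep the notation of the previous proof and write $\pi=\pi_u$. The representation $\pi\otimes\pi$ of $B\otimes B$ is faithful and nondegenerate, so its extension to $M(B\otimes B)$ is faithful. It sends $p\otimes p$ to $P\otimes P$. The composition $(\pi\otimes\pi)\circ\delta_G$ is the integrated form of $s\mapsto\pi(s)\otimes\pi(s)$, so by Lemma~\ref{lem:kazhdan} it sends $p$ to the projection onto the invariant vectors of $H\otimes H$. Vectors in $H_0\otimes H_0$ are invariant; we must show that there are no others.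

The only hypothesis concerns finite-dimensional representations, so we need to produce finite-dimensional invariant subspaces from an invariant vector; they come from the spectral theorem for a compact operator. Let $\overline H$ be the conjugate space, with the representation $\overline\pi(s)\overline\eta=\overline{\pi(s)\eta}$. The assignment $T_{\xi\otimes\eta}\overline{\eta'}=\langle\eta,\eta'\rangle\xi$ extends to an isomorphism $\zeta\mapsto T_\zeta$ of $H\otimes H$ onto the Hilbert--Schmidt operators $\overline H\to H$, and on elementary tensors, hence everywhere,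
\[
T_{(\pi(s)\otimes\pi(s))\zeta}=\pi(s)T_\zeta\,\overline\pi(s)^*,\qquad T_{(P\otimes1)\zeta}=PT_\zeta .
\]
Let $\zeta$ be invariant and $T=T_\zeta$. Then $\pi(s)TT^*\pi(s)^*=TT^*$, so the compact positive operator $TT^*$ commutes with $\pi(G)$. Its eigenspaces for nonzero eigenvalues are finite-dimensional and invariant, so $G$ acts trivially on them and they lie in $H_0$. Their closed span is the closure of the range of $TT^*$, which is the closure of the range of $T$. Hence $PT=T$, that is, $(P\otimes1)\zeta=\zeta$. The flip of $\zeta$ is also invariant, so $(1\otimes P)\zeta=\zeta$, and $(P\otimes P)\zeta=\zeta$.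
\end{proof}

The hypothesis on finite-dimensional representations is necessary for Lemma~\ref{lem:pp}. If $\pi$ is a nontrivial irreducible finite-dimensional representation with orthonormal basis $(\xi_i)$, then $\pi(p)=0$, while $\sum_i\xi_i\otimes\overline{\xi_i}$ is invariant under $\pi\otimes\overline\pi$; so $\pi\otimes\overline\pi$ kills $p\otimes p$ but not $\delta_G(p)$.

\begin{lemma}\label{lem:SL3}
The group $SL_3(\mathbb R)$ satisfies the hypotheses of Theorem~\ref{thm:A}.
\end{lemma}

\begin{proof}
It is noncompact, and it has property~(T) by Kazhdan's theorem \cite[Theorem~1.4.15]{BHV}. Let $\pi\colon SL_3(\mathbb R)\to U(n)$ be a continuous homomorphism. For $i\ne j$ let $e_{ij}(x)$ be the elementary matrix with $x$ in position $(i,j)$, let $k$ be the third index, and for $a>0$ let $d$ be diagonal with entries $a,1,a^{-1}$ in positions $i,j,k$. Then $d\,e_{ij}(x)d^{-1}=e_{ij}(ax)$, so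
\[
\operatorname{tr}\pi(e_{ij}(x))=\operatorname{tr}\pi(e_{ij}(ax))\longrightarrow\operatorname{tr}\pi(1)=n\qquad(a\to0).
\]
The eigenvalues of $\pi(e_{ij}(x))$ have modulus $1$ and sum $n$, so $\pi(e_{ij}(x))=1$. The elementary matrices generate the group, so $\pi$ is trivial.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The projection $p$ of Lemma~\ref{lem:kazhdan} satisfies $p\ne0$, $p\ne1$ and, by Lemma~\ref{lem:pp}, $\delta_G(p)=p\otimes p$. Apply Lemmas~\ref{lem:grouplike} and~\ref{lem:SL3}.
\end{proof}

\begin{remark}\label{rem:discrete}
The group can be discrete. There are infinite finitely presented simple groups with property~(T) \cite{CR}. A nontrivial finite-dimensional representation of such a group would be faithful, so the group would be residually finite by Mal'cev's theorem that finitely generated linear groups are residually finite. This is impossible: a homomorphism from an infinite simple group to a finite group is not injective, hence trivial.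
\end{remark}

\section{Fourier coefficients of a precoaction}\label{sec:fourier}

To decide which groups are good we need a form of \eqref{eq:dense} that can be tested inside $A$. It is expressed through slices of $\delta(a)$ in the second leg.

\subsection*{Functionals and slices}
Let $D,E$ be $C^*$-algebras. Every $u\in E^*$ has the form $\langle\sigma(\cdot)\xi,\eta\rangle$ for a nondegenerate representation $\sigma$. The same formula gives the unique extension of $u$ to $M(E)$ that is strictly continuous on bounded sets; it has the same norm. We always extend functionals in this way. If $\varphi\colon D\to M(E)$ is nondegenerate, the extension of $u\circ\varphi\in D^*$ is the composition of the extensions, so an identity between functionals of this kind that holds on a dense subspace of $D$ holds on $M(D)$. Put $(b\cdot u)(x)=u(xb)$ and $(u\cdot b)(x)=u(bx)$. By Cohen's factorization theorem, every element of a nondegenerate Banach $E$-module is of the form $b\cdot\xi'$; applied to $\xi$, it shows that every $u\in E^*$ is $b\cdot v$ with $b\in E$, $v\in E^*$.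

For $f\in D^*$ and $u\in E^*$ the functional $f\otimes u$ on $D\otimes E$ has norm $\|f\|\|u\|$. These functionals separate the points of $D\otimes E$, and hence of $M(D\otimes E)$: if all of them vanish at $m$, then $(f\otimes u)(m(d\otimes b))=(d\cdot f\otimes b\cdot u)(m)=0$, so $m(d\otimes b)=0$ for all $d,b$. For $m\in M(D\otimes E)$ the \emph{slices} $(\mathrm{id}\otimes u)(m)\in M(D)$ and $(f\otimes\mathrm{id})(m)\in M(E)$ are determined by
\[
f\bigl((\mathrm{id}\otimes u)(m)\bigr)=(f\otimes u)(m)=u\bigl((f\otimes\mathrm{id})(m)\bigr).
\]
They have norms at most $\|u\|\|m\|$ and $\|f\|\|m\|$, they map $D\otimes E$ into $D$ and $E$, and testing against functionals gives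
\[
(\mathrm{id}\otimes v)(m(1\otimes b))=(\mathrm{id}\otimes b\cdot v)(m),\qquad (f\otimes\mathrm{id})(m(1\otimes b))=(f\otimes\mathrm{id})(m)\,b .
\]
The first formula shows what $\widetilde M$ is for: if $m\in\widetilde M(D\otimes E)$ and $u=b\cdot v$, then $(\mathrm{id}\otimes u)(m)=(\mathrm{id}\otimes v)(m(1\otimes b))$ lies in $D$, not only in $M(D)$.

\subsection*{The Fourier--Stieltjes and Fourier algebras}
A functional $u\in B^*$ is determined by the continuous function $s\mapsto u(s)$, since $u(k)=\int k(s)u(s)\,ds$ for $k\in L^1(G)$. This identifies $B^*$ with a space $B(G)$ of functions on $G$, the \emph{Fourier--Stieltjes algebra}. The functional $(g\otimes h)\circ\delta_G$ corresponds to the pointwise product $gh$, so $B(G)$ is a Banach algebra with unit $\varepsilon$. For fixed $x\in M(B)$, in particular for $x=s\in G$, the map $u\mapsto u(x)$ is a bounded functional on $B(G)$. The \emph{Fourier algebra} $A(G)$ consists of the functions $s\mapsto\langle\lambda_s\xi,\eta\rangle$ with $\xi,\eta\in L^2(G)$; it is a norm-closed ideal of $B(G)$. From the definition, $A(G)$ is stable under $u\mapsto b\cdot u$ and $u\mapsto u\cdot b$,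 and
\[
J=\{x\in B:u(x)=0\text{ for all }u\in A(G)\}.
\]
The coefficient given by $\xi,\eta$ has norm at most $\|\xi\|\|\eta\|$ and has compact support when $\xi,\eta\in C_c(G)$, so $A_c(G)=A(G)\cap C_c(G)$ is dense in $A(G)$.

Two facts about $\delta_G$ will be used. First, $(\varepsilon\otimes\mathrm{id})\circ\delta_G=\mathrm{id}$, since both sides fix each $s\in G$; so $\delta_G$ is injective, also on $M(B)$. Second,
\begin{equation}\label{eq:deltaG}
\delta_G(B)(1\otimes B)\subseteq B\otimes B .
\end{equation}
Indeed, for $k,l\in C_c(G)$,
\[
\delta_G(k)(1\otimes l)=\iint k(s)l(r)\,s\otimes sr\,ds\,dr=\iint k(s)l(s^{-1}t)\,s\otimes t\,ds\,dt ,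
\]
the function $k(s)l(s^{-1}t)$ is in $C_c(G\times G)$, and the contraction $F\mapsto\iint F(s,t)\,s\otimes t\,ds\,dt$ maps $L^1(G\times G)$ into $B\otimes B$ because it does so on the dense subspace $L^1(G)\odot L^1(G)$.

\subsection*{Coefficients}
Let $(A,\delta)$ be a precoaction. For $a\in A$, $u\in B(G)$ and $f\in A^*$ put
\[
a_u=(\mathrm{id}\otimes u)\delta(a)\in A,\qquad x_{f,a}=(f\otimes\mathrm{id})\delta(a)\in M(B).
\]
Thus $u(x_{f,a})=f(a_u)$ and $\|a_u\|\le\|u\|\|a\|$.

\begin{lemma}\label{lem:sliced}
For $a\in A$, $f\in A^*$ and $g,h\in B(G)$,
\begin{equation}\label{eq:sliced}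
(f\otimes g)\bigl(\delta(a_h)\bigr)=(gh)(x_{f,a}),
\end{equation}
\begin{equation}\label{eq:counit}
a_\varepsilon=a,\qquad \varepsilon(x_{f,a})=f(a).
\end{equation}
\end{lemma}

\begin{proof}
Put $\phi=(f\otimes g)\circ\delta\in A^*$. The identities $(f\otimes g\otimes h)\circ(\delta\otimes\mathrm{id})=\phi\otimes h$ and $(f\otimes g\otimes h)\circ(\mathrm{id}\otimes\delta_G)=f\otimes gh$ hold on elementary tensors. They hold on $M(A\otimes B)$ because $\delta\otimes\mathrm{id}$ and $\mathrm{id}\otimes\delta_G$ are nondegenerate. Evaluate them at $\delta(a)$: by \eqref{eq:coassoc}, $\phi(a_h)=(f\otimes gh)(\delta(a))$, which is \eqref{eq:sliced}. For $h=\varepsilon$ it reads $(f\otimes g)(\delta(a_\varepsilon))=g(x_{f,a})=(f\otimes g)(\delta(a))$, so $\delta(a_\varepsilon)=\delta(a)$. Injectivity gives $a_\varepsilon=a$, and then $\varepsilon(x_{f,a})=f(a_\varepsilon)=f(a)$.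
\end{proof}

The identity $a_\varepsilon=a$ is the step $\alpha_1=\mathrm{id}$ of Section~\ref{sec:model}. It says that every element of $A$ is a slice by a function in $B(G)$. Condition \eqref{eq:dense} asks that the slices by the ideal $A(G)$ suffice. Put
\[
A_0=\overline{\mathrm{span}}\{a_u:a\in A,\ u\in A(G)\}.
\]

The discrete case shows the mechanism. There $h=1_{\{s\}}=\langle\lambda_{(\cdot)}\delta_e,\delta_s\rangle$ lies in $A(G)$, and $gh=g(s)h$, so \eqref{eq:sliced} gives $(f\otimes g)(\delta(a_h))=g(s)f(a_h)$, that is, $\delta(a_h)=a_h\otimes s$. The element $a_h$ is the homogeneous component of $a$ of degree $s$, and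
\[
a_h\otimes t=\delta(a_h)(1\otimes s^{-1}t)\qquad(t\in G).
\]
So \eqref{eq:dense} holds as soon as the homogeneous components span a dense subspace. For general $G$ point masses are not available, and the last formula becomes an integral. The following lemma should be compared with work of Katayama.

\begin{lemma}\label{lem:A0}
A precoaction $(A,\delta)$ satisfies \eqref{eq:dense} if and only if $A_0=A$.
\end{lemma}

\begin{proof}
Let $X=\overline{\mathrm{span}}\,\delta(A)(1\otimes B)\subseteq A\otimes B$. Suppose $X=A\otimes B$ and fix $0\ne u\in A(G)$. Since $(\mathrm{id}\otimes u)(\delta(a)(1\otimes b))=a_{b\cdot u}\in A_0$, the bounded map $\mathrm{id}\otimes u$ sends $X$ into $A_0$. It sends $A\otimes B$ onto $A$, so $A=A_0$.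

For the converse it suffices to show that $a_u\otimes b\in X$ for all $a\in A$, for $u$ in a dense subset of $A(G)$ and for $b$ in a dense subset of $B$. We take $u\in A_c(G)$ and
\[
b=\int_G k(r)\,rb'\,dr\qquad(k\in A_c(G),\ b'\in B).
\]
Such $b$ are dense. Indeed, if $\xi,\eta\in C_c(G)$ are nonnegative, positive at $e$ and supported near $e$, then $k(s)=\langle\lambda_s\xi,\eta\rangle$ is nonnegative, nonzero and supported near $e$. Scaling so that $\int k=1$, we get $\|b-b'\|\le\sup_{r\in\operatorname{supp}k}\|rb'-b'\|$, which is small because $r\mapsto rb'$ is norm continuous.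

Put $v_r(s)=u(s)k(sr)$. If $k(s)=\langle\lambda_s\xi,\eta\rangle$ with $\xi,\eta\in L^2(G)$, then $k(sr)=\langle\lambda_s\lambda_r\xi,\eta\rangle$, so $v_r\in A(G)$ and $r\mapsto v_r$ is norm continuous. Moreover $v_r=0$ unless $r$ lies in the compact set $\operatorname{supp}(u)^{-1}\operatorname{supp}(k)$. We claim that
\begin{equation}\label{eq:integral}
a_u\otimes b=\int_G\delta(a_{v_r})(1\otimes rb')\,dr .
\end{equation}
(For $G$ discrete, $u=1_{\{s\}}$, $k=1_{\{t\}}$ and $b'=1$, only $r=s^{-1}t$ contributes and this is the formula above.) The integrand is norm continuous, compactly supported and takes values in $X$, so the integral lies in $X$ and the claim finishes the proof.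

Apply $f\otimes g$ with $f\in A^*$, $g\in B(G)$, and put $x=x_{f,a}$. The left side of \eqref{eq:integral} gives $f(a_u)g(b)=g(b)u(x)$. By \eqref{eq:sliced} the integrand gives
\[
(f\otimes rb'\cdot g)\bigl(\delta(a_{v_r})\bigr)=\bigl((rb'\cdot g)v_r\bigr)(x).
\]
The function $r\mapsto(rb'\cdot g)v_r$ into $B(G)$ is norm continuous with compact support; let $w\in B(G)$ be its integral. The right side of \eqref{eq:integral} gives $w(x)$, so it remains to show $w=g(b)u$. By left invariance of Haar measure,
\[
w(s)=\int g(srb')\,u(s)k(sr)\,dr=u(s)\int k(r)g(rb')\,dr=u(s)g(b).\qedhere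
\]
\end{proof}

In the example of Theorem~\ref{thm:A}, for $u\in A(G)$ we have $1_u=u(e)1$ and $(e_1)_u=u(p)e_1=0$ because $p\in J$. So $A_0=\mathbb C1$: the Fourier algebra does not see $e_1$.

\section{The ideal criterion}\label{sec:B}

Suppose a functional $f\ne0$ vanishes on $A_0$. Then $u(x_{f,a})=f(a_u)=0$ for $u\in A(G)$, while $\varepsilon(x_{f,a})=f(a)$. So the multipliers $x_{f,a}$ are invisible to the regular representation and visible to the trivial one, and they generate the ideal $I$ of Theorem~\ref{thm:B}. In Theorem~\ref{thm:A}, with $f(1)=0$ and $f(e_1)=1$, one finds $x_{f,1}=0$, $x_{f,e_1}=p$ and $I=\mathbb Cp$ (an ideal, because $xp=px=\varepsilon(x)p$), and $I+\mathbb C1$ is a copy of $\mathbb C^2$ on which $\delta_G$ is the map $\delta$.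

\begin{proof}[Proof of Theorem~\ref{thm:B}: an ideal gives a counterexample]
Let $0\ne I\subseteq J$ satisfy \eqref{eq:ideal}. Closed ideals are self-adjoint, so also $(1\otimes B)\delta_G(I)\subseteq I\otimes B$. Let $A=I+\mathbb C1\subseteq M(B)$, a unital $C^*$-algebra. The unit is adjoined to make $\delta$ nondegenerate; note $1\notin I$ since $\lambda(1)=1$. Represent $B$ faithfully and nondegenerately on a Hilbert space $H$. Then $A\otimes B$ and $B\otimes B$ act faithfully and nondegenerately on $H\otimes H$, their multiplier algebras are the sets of operators that multiply them into themselves, and $A\otimes B\subseteq M(B\otimes B)$. The same holds with three factors.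

\emph{The map $\delta$.} Let $a=y+c1$ with $y\in I$, $c\in\mathbb C$, and $m=\delta_G(a)$. For $d\in B$, $m(1\otimes d)=\delta_G(y)(1\otimes d)+c(1\otimes d)\in A\otimes B$, and likewise $(1\otimes d)m\in A\otimes B$. Then $m(a'\otimes d)=m(1\otimes d)(a'\otimes1)$ and $(a'\otimes d)m=(a'\otimes1)(1\otimes d)m$ lie in $A\otimes B$ for $a'\in A$, so $m\in\widetilde M(A\otimes B)$. Thus $\delta=\delta_G|_A$ maps into $\widetilde M(A\otimes B)$. It is injective because $\delta_G$ is injective on $M(B)$, and nondegenerate because it is unital.

\emph{Condition \eqref{eq:coassoc}.} The maps $(\delta_G\otimes\mathrm{id})\delta_G$ and $(\mathrm{id}\otimes\delta_G)\delta_G$ are both the integrated form of $s\mapsto s\otimes s\otimes s$, so they agree on $M(B)$. It remains to see that the extensions from $A\otimes B$ and from $B\otimes B$ take the same values at $m$. On $A\otimes B$ the maps $\delta\otimes\mathrm{id}$ and $\delta_G\otimes\mathrm{id}$ agree, as both send $a'\otimes d$ to $\delta_G(a')\otimes d$. Since $m(1\otimes d)\in A\otimes B$,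
\[
(\delta\otimes\mathrm{id})(m)(1\otimes1\otimes d)=(\delta\otimes\mathrm{id})(m(1\otimes d))=(\delta_G\otimes\mathrm{id})(m)(1\otimes1\otimes d),
\]
and $1\otimes1\otimes B$ acts nondegenerately, so $(\delta\otimes\mathrm{id})(m)=(\delta_G\otimes\mathrm{id})(m)$. For $\mathrm{id}_A\otimes\delta_G$ and $\mathrm{id}_B\otimes\delta_G$ the same computation applies with $1\otimes\delta_G(d)$ in place of $1\otimes1\otimes d$.

\emph{Failure of \eqref{eq:dense}.} Let $y\in I$, $u\in A(G)$, and write $u=d\cdot w$ with $d\in B$, $w\in B(G)$. Then $y_u=(\mathrm{id}\otimes w)(\delta_G(y)(1\otimes d))$ is a slice of an element of $I\otimes B\subseteq B\otimes B$, and for $v\in B(G)$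
\[
v(y_u)=(v\otimes w)\bigl(\delta_G(y)(1\otimes d)\bigr)=(v\otimes u)(\delta_G(y))=(vu)(y)=0,
\]
because $vu\in A(G)$ and $y\in J$. So $y_u=0$, while $1_u=u(e)1$. Hence $A_0\subseteq\mathbb C1\neq A$, and Lemma~\ref{lem:A0} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}: a counterexample gives an ideal]
Let $(A,\delta)$ be a precoaction for which \eqref{eq:dense} fails. By Lemma~\ref{lem:A0} and the Hahn--Banach theorem there is $0\ne f\in A^*$ with $f|_{A_0}=0$. Write $x_a=x_{f,a}$ and let
\[
I=\overline{\mathrm{span}}\{bx_ac:a\in A,\ b,c\in B\},
\]
a closed ideal of $B$. By \eqref{eq:counit}, $\varepsilon(bx_ac)=\varepsilon(b)f(a)\varepsilon(c)$, which is nonzero for suitable $a,b,c$; so $I\ne0$. For $u\in A(G)$ the functional $w=c\cdot u\cdot b$ lies in $A(G)$, and $u(bx_ac)=w(x_a)=f(a_w)=0$; so $I\subseteq J$.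

It remains to prove \eqref{eq:ideal}. Slicing is not enough here: an element of $B\otimes B$ whose slices $(\mathrm{id}\otimes h)(\cdot)$ all lie in $I$ is only known to be in the kernel of $B\otimes B\to(B/I)\otimes B$, which can be larger than $I\otimes B$ (Remark~\ref{rem:nuclear}). We need an approximation in norm by elements of $I\odot B$, and the hypothesis $\delta(A)\subseteq\widetilde M(A\otimes B)$ supplies it.

First, $x_ac\in I$ for $c\in B$, since $x_ac\in B$ and $x_ac=\lim_ie_ix_ac$ for an approximate unit $(e_i)$ of $B$. Next,
\[
\delta_G(x_a)=(f\otimes\mathrm{id}\otimes\mathrm{id})\bigl((\mathrm{id}\otimes\delta_G)\delta(a)\bigr)=(f\otimes\mathrm{id}\otimes\mathrm{id})\bigl((\delta\otimes\mathrm{id})\delta(a)\bigr);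
\]
for the first equality apply $g\otimes h$, which gives $(f\otimes gh)(\delta(a))$ on both sides, and the second is \eqref{eq:coassoc}. Fix $c,d\in B$ and define a bounded linear map $T\colon A\otimes B\to M(B\otimes B)$ by
\[
T(z)=(f\otimes\mathrm{id}\otimes\mathrm{id})\bigl((\delta\otimes\mathrm{id})(z)(1\otimes c\otimes1)\bigr).
\]
Then $T(a'\otimes d')=x_{a'}c\otimes d'\in I\otimes B$, so $T(A\otimes B)\subseteq I\otimes B$ by continuity. Since $(\delta\otimes\mathrm{id})(1\otimes d)=1\otimes1\otimes d$,
\[
\delta_G(x_a)(c\otimes d)=(f\otimes\mathrm{id}\otimes\mathrm{id})\bigl((\delta\otimes\mathrm{id})(\delta(a))(1\otimes c\otimes d)\bigr)=T\bigl(\delta(a)(1\otimes d)\bigr),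
\]
and $\delta(a)(1\otimes d)\in A\otimes B$. Therefore $\delta_G(x_a)(B\otimes B)\subseteq I\otimes B$. Now
\[
\delta_G(bx_ac)(1\otimes d)=\delta_G(b)\,\delta_G(x_a)\,\bigl[\delta_G(c)(1\otimes d)\bigr],
\]
and the bracket lies in $B\otimes B$ by \eqref{eq:deltaG}. A closed ideal of $B\otimes B$ is an ideal of $M(B\otimes B)$, since each of its elements is a product of two of its elements. So the right side lies in $I\otimes B$, and \eqref{eq:ideal} follows by linearity and continuity.
\end{proof}

\section{Good groups and groups that are not good}\label{sec:C}

We prove Theorem~\ref{thm:C}. By Hulanicki's theorem, $G$ is amenable if and only if $J=0$. A $C^*$-algebra $D$ is \emph{nuclear} if for every $C^*$-algebra $E$ the algebraic tensor product $D\odot E$ has only one $C^*$-norm; quotients of nuclear algebras and type~I algebras are nuclear.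

\subsection*{Amenable groups: part (i)}
Here $J=0$ contains no nonzero ideal, so $G$ is good by Theorem~\ref{thm:B}.

\subsection*{The factorization property: part (ii)}
The state $\omega$ with $\omega(s\otimes t)=1_{\{s=t\}}$ replaces the inverses of Section~\ref{sec:model}. For $G$ finite abelian, the orthogonality relations give $\omega(s\otimes t)=|\Gamma|^{-1}\sum_\chi\chi(s)\chi^{-1}(t)$, so $\omega$ is the average over the pairs $(\chi,\chi^{-1})$. Its first marginal is the uniform measure on $\Gamma$, and multiplication sends it to the point mass at the unit. The two properties below are the general form of these facts.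

Let $G$ be discrete with such a state $\omega$; then $B$ is unital and is the closed span of $G$. For $x\in B$ and $t\in G$,
\[
\omega(x\otimes t)=\langle\lambda(x)\delta_e,\delta_t\rangle,\qquad \omega(\delta_G(x))=\varepsilon(x),
\]
since all four expressions are bounded and linear in $x$ and for $x=s$ the identities read $1_{\{s=t\}}=\langle\delta_s,\delta_t\rangle$ and $1=1$. The first gives $\omega(J\otimes B)=0$. Let $I\subseteq J$ be a closed ideal satisfying \eqref{eq:ideal}. For $y\in I$ we have $\delta_G(y)=\delta_G(y)(1\otimes1)\in I\otimes B$, so $\varepsilon(y)=\omega(\delta_G(y))=0$. Thus $\varepsilon(I)=0$, so $\varepsilon\otimes\mathrm{id}$ vanishes on $I\otimes B$, and $y=(\varepsilon\otimes\mathrm{id})\delta_G(y)=0$. Hence $I=0$, and $G$ is good by Theorem~\ref{thm:B}.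

Now let $G$ be residually amenable. The formula for $\omega$ comes from the commuting left and right regular representations, $\lambda_s\delta_r=\delta_{sr}$ and $\rho_t\delta_r=\delta_{rt^{-1}}$, through $\langle\lambda_s\rho_t\delta_e,\delta_e\rangle=1_{\{s=t\}}$. The difficulty is continuity for the minimal norm, which we obtain on amenable quotients and pass to the limit. Let $\mathcal N$ be the set of normal subgroups $N$ with $G/N$ amenable. It is closed under finite intersections, because $G/(N_1\cap N_2)$ embeds in the amenable group $G/N_1\times G/N_2$; so it is directed by reverse inclusion. For $N\in\mathcal N$ and $Q=G/N$, the algebra $C^*(Q)$ is nuclear by Lance's theorem. The commuting pair $\lambda_Q,\rho_Q$ always gives a representation of the maximal tensor product, which here is $C^*(Q)\otimes C^*(Q)$. Composing the vector state at $\delta_e$ with $B\otimes B\to C^*(Q)\otimes C^*(Q)$ gives a state $\omega_N$ on $B\otimes B$ with $\omega_N(s\otimes t)=1_{\{sN=tN\}}$. If $s\ne t$, there is $N_0\in\mathcal N$ with $s^{-1}t\notin N_0$, and $\omega_N(s\otimes t)=0$ for all $N\subseteq N_0$. The state space of the unital algebra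 $B\otimes B$ is weak* compact, and any cluster point of the net $(\omega_N)$ is the required $\omega$. Finite groups are amenable, so residually finite groups are included.

\subsection*{Closed subgroups: part (iii)}
Let $H\le G$ be closed and let $i\colon C^*(H)\to M(B)$ be the integrated form of the inclusion. Then $\delta_G\circ i=(i\otimes i)\circ\delta_H$, as both sides send $s\in H$ to $s\otimes s$, and for $u\in B(G)$ the functional $u\circ i$ is the function $u|_H$. Let $(A,\delta)$ be a precoaction of $H$ that is not a coaction, and put $\delta'=(\mathrm{id}\otimes i)\circ\delta$, a nondegenerate homomorphism $A\to M(A\otimes B)$. We show that $(A,\delta')$ is a precoaction of $G$ that is not a coaction.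

By Cohen's theorem each $b\in B$ is $i(c)b'$ with $c\in C^*(H)$, $b'\in B$, so
\[
\delta'(a)(1\otimes b)=(\mathrm{id}\otimes i)\bigl(\delta(a)(1\otimes c)\bigr)(1\otimes b').
\]
This lies in $A\otimes B$, because $\delta(a)(1\otimes c)\in A\otimes C^*(H)$ and $(\mathrm{id}\otimes i)(a'\otimes c')(1\otimes b')=a'\otimes i(c')b'$. Taking adjoints gives the other side, so $\delta'$ maps into $\widetilde M(A\otimes B)$. Condition \eqref{eq:coassoc} holds:
\[
(\delta'\otimes\mathrm{id})\delta'=(\mathrm{id}\otimes i\otimes i)(\delta\otimes\mathrm{id})\delta=(\mathrm{id}\otimes i\otimes i)(\mathrm{id}\otimes\delta_H)\delta=(\mathrm{id}\otimes\delta_G)\delta' .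
\]
For $u\in B(G)$ and $f\in A^*$ we have $(f\otimes u)\circ(\mathrm{id}\otimes i)=f\otimes u|_H$, so
\[
(\mathrm{id}\otimes u)\delta'(a)=(\mathrm{id}\otimes u|_H)\delta(a).
\]
For $u=\varepsilon$ the right side is $a$ by \eqref{eq:counit}, so $\delta'$ is injective, although $i$ was not assumed to be. For $u\in A(G)$, Herz's restriction theorem gives $u|_H\in A(H)$. So the space $A_0$ of $\delta'$ is contained in that of $\delta$, which is not $A$ by Lemma~\ref{lem:A0}, and by the same lemma $\delta'$ fails \eqref{eq:dense}. Hence $H$ is good if $G$ is.

\subsection*{Nuclear reduced algebras: part (iv)}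
A group as in Theorem~\ref{thm:A} is not good, so by (iii) no group containing it as a closed subgroup is good. Again by (iii), it remains to treat a nonamenable group $G$ with $C_r^*(G)$ nuclear. Then $J\ne0$, and we verify \eqref{eq:ideal} for the largest candidate, $I=J$.

Let $\sigma$ be a faithful nondegenerate representation of $B$ on $K$. The formula $(W\xi)(t)=\sigma_t\xi(t)$ maps the dense subspace $C_c(G,K)$ of $L^2(G)\otimes K$ isometrically onto itself and defines a unitary $W$. Fell's absorption principle is the computation
\[
\bigl(W(\lambda_s\otimes1)W^*\xi\bigr)(t)=\sigma_t\sigma_{s^{-1}t}^{-1}\,\xi(s^{-1}t)=\sigma_s\xi(s^{-1}t)=\bigl((\lambda_s\otimes\sigma_s)\xi\bigr)(t).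
\]
Integrating, $(\lambda\otimes\sigma)\delta_G(x)=W(\lambda(x)\otimes1)W^*$ for $x\in B$. Let $y\in J$, $d\in B$ and $z=\delta_G(y)(1\otimes d)$, which lies in $B\otimes B$ by \eqref{eq:deltaG}. Then $(\lambda\otimes\sigma)(z)=0$. Since $\lambda\otimes\sigma$ is the map $\lambda\otimes\mathrm{id}\colon B\otimes B\to C^*_r(G)\otimes B$ followed by a faithful representation, we obtain, for every group $G$,
\begin{equation}\label{eq:fell}
\delta_G(J)(1\otimes B)\subseteq\ker(\lambda\otimes\mathrm{id}).
\end{equation}
Nuclearity identifies the kernel with $J\otimes B$. Let $C=(B\otimes B)/(J\otimes B)$ and let $\kappa\colon C\to C_r^*(G)\otimes B$ be induced by $\lambda\otimes\mathrm{id}$. The map $B\odot B\to C$ kills $J\odot B$, so it factors through a homomorphism $\iota\colon C^*_r(G)\odot B\to C$ with dense range, and $\kappa\circ\iota$ is the inclusion. So $\iota$ is injective and the norm of $C$ is a $C^*$-norm on $C_r^*(G)\odot B$. By nuclearity it is the minimal norm, so $\kappa$ is isometric on a dense subspace, hence injective. Thus $\ker(\lambda\otimes\mathrm{id})=J\otimes B$, condition \eqref{eq:ideal} holds for $I=J$, and $G$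 is not good by Theorem~\ref{thm:B}.

\begin{remark}\label{rem:nuclear}
Nuclearity cannot be dropped in the last step. The free group on two generators is nonamenable and good, so $J\neq0$ and \eqref{eq:ideal} fails for $I=J$ by Theorem~\ref{thm:B}. With \eqref{eq:fell}, this shows that $\ker(\lambda\otimes\mathrm{id})$ is strictly larger than $J\otimes B$ for this group.
\end{remark}

\subsection*{Almost connected and type I groups: part (v)}
Amenable groups are good by (i). Let $G$ be second countable, almost connected and nonamenable. Its identity component $G_0$ is a closed normal subgroup with $G/G_0$ compact, hence amenable. An extension of an amenable group by an amenable group is amenable, so $G_0$ is nonamenable. Since $G_0$ is connected and second countable, $C^*(G_0)$ is nuclear by \cite[Corollary~6.9]{Connes}. Its quotient $C_r^*(G_0)$ is nuclear, and (iv) applies with $H=G_0$. If $G$ is second countable, type~I and nonamenable, then $C^*(G)$ is a type~I $C^*$-algebra, hence nuclear; so is $C_r^*(G)$, and (iv) applies with $H=G$. This completes the proof of Theorem~\ref{thm:C}.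

\begin{thebibliography}{9}

\bibitem{BHV}
Bekka, de la Harpe and Valette, \emph{Kazhdan's Property (T)}.

\bibitem{CR}
Caprace and R\'emy, \emph{Invent. Math.} \textbf{176} (2009).

\bibitem{Connes}
Connes, \emph{Ann. of Math.} \textbf{104} (1976).

\bibitem{notes}
\emph{Duality theory for $C^*$-crossed products},
\texttt{https://www.mn.uio.no/\allowbreak math/\allowbreak english/\allowbreak research/\allowbreak groups/\allowbreak operator-algebras/\allowbreak events/\allowbreak conferences/\allowbreak special-courses/\allowbreak notes190627.pdf}

\end{thebibliography}
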